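\title{Finite bases of laws and subgroups of finite index}

\begin{abstract}
We show that the property of having finitely based laws passes neither from a subgroup of finite index to the whole group nor from a group to a subgroup of finite index. There is a solvable group of exponent dividing $720$ whose laws are not finitely based, with a normal subgroup of index $12$ whose laws are. There is a solvable group of exponent dividing $80$ whose laws are finitely based, with a subgroup of index $2$ whose laws are not. Both examples rest on a finite $2$-group in which the commutator $[a,a^z]$ detects a single conjugacy class of operators $z$. The property does pass to a normal subgroup of finite exponent prime to the index.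
\end{abstract}

\section{The problem and the results}

A \emph{law} of a group $G$ is a word $w(x_1,\dots,x_n)$ in a free group such that $w(g_1,\dots,g_n)=1$ for all $g_1,\dots,g_n\in G$. The laws of $G$ are \emph{finitely based} if there is a finite set $\Sigma$ of laws of $G$ such that every group satisfying $\Sigma$ satisfies all laws of $G$. The laws of a nilpotent group are finitely based (Lyndon, 1952), and so are the laws of a finite group (Oates and Powell, 1964). We take the following problem from \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Let $H$ be a subgroup of finite index in a group $G$. Is it true that the laws of $G$ are finitely based if and only if the laws of $H$ are finitely based?}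
\medskip

The answer is yes when $G$ is finite or nilpotent, since then both sides hold. The case $H=1$ is exactly the theorem of Oates and Powell, and a positive answer would merge the two theorems above into one about groups with a nilpotent subgroup of finite index. There is also a mechanism that suggests a positive answer. Every law of $G$ is a law of $H$. In the other direction, if $H$ is normal, $w(x_1,\dots,x_n)$ is a law of $H$ and $\ell_1,\dots,\ell_n$ are laws of the finite group $G/H$, then $w(\ell_1,\dots,\ell_n)$ is a law of $G$. So the laws of each group leave a trace on the laws of the other, through a finite group whose own laws are finitely based. Nevertheless both implications fail.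

\begin{theorem}\label{thm:A}
There is a group $\Gamma$ with a normal subgroup $B$ of index $12$, with $\Gamma/B\cong A_4$, such that the laws of $B$ are finitely based and the laws of $\Gamma$ are not. Moreover, $\Gamma$ is solvable of derived length at most $7$, and its exponent divides $720$.
\end{theorem}

\begin{corollary}\label{cor:A}
The group $\Gamma$ of Theorem~\ref{thm:A} has a subgroup $\Gamma_1$ with a normal subgroup $B_1$ of index $2$ or $3$ such that the laws of $B_1$ are finitely based and the laws of $\Gamma_1$ are not.
\end{corollary}

\begin{theorem}\label{thm:B}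
There is a group $G$ with a subgroup $H$ of index $2$ such that the laws of $G$ are finitely based and the laws of $H$ are not. Moreover, $G$ is solvable of derived length at most $4$, and its exponent divides $80$.
\end{theorem}

All these groups are locally finite: a finitely generated solvable group $P$ of finite exponent is finite, because $P/P'$ is finite and so $P'$ is finitely generated of smaller derived length. The mechanism described above does give one positive statement.

\begin{proposition}\label{prop:C}
Let $H\le G$, let $m,n\ge1$ be coprime, and suppose that $g^m\in H$ for all $g\in G$ and $h^n=1$ for all $h\in H$. If the laws of $G$ are finitely based, then so are the laws of $H$. If $q=|G:H|$ is finite, the condition $g^m\in H$ holds for $m=q!$, and for $m=q$ if $H$ is normal.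
\end{proposition}

The weak point of the mechanism is that the laws of $G/H$ are closed under products, while a word $w(t)$ need not respect products in $t$: from $w(z_1)=w(z_2)=1$ one cannot conclude $w(z_1z_2)=1$. Substituting longer and longer products for $t$ may therefore produce infinitely many independent laws out of a single one. The word that we use is $[a,a^t]$. Section~\ref{sec:M} constructs finite groups in which it vanishes for all $t$ in an elementary abelian $2$-group except the conjugates of one chosen element $z_0$. In Section~\ref{sec:A} the long products appear in the laws of the large group, and in Section~\ref{sec:B} in the laws of the subgroup.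

\section{Varieties, test groups, and the coprime case}\label{sec:prelim}

We write $a^b=b^{-1}ab$, $[a,b]=a^{-1}b^{-1}ab=a^{-1}a^b$ and $[a,b,c]=[[a,b],c]$. For subgroups $X,Y$ of a group $P$, $[X,Y]$ is generated by the $[x,y]$ with $x\in X$, $y\in Y$; further $P'=[P,P]$, $\gamma_3(P)=[P',P]$, and $P^m$ is generated by all $m$-th powers. A \emph{$k$-generator} group is one generated by at most $k$ elements. If $P$ has class at most $2$, that is, $\gamma_3(P)=1$, then the commutator is multiplicative in each argument and
\begin{equation}\label{eq:class2}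
(ab)^m=a^mb^m[b,a]^{m(m-1)/2}.
\end{equation}
Actions and modules are on the right.

A \emph{variety} is the class of all groups satisfying a given set of laws; it is closed under subgroups, quotients and Cartesian products. It is \emph{finitely based} if it can be defined by finitely many laws. The variety $\operatorname{var}G$ is defined by all laws of $G$; it is the smallest variety containing $G$, and it is finitely based exactly when the laws of $G$ are. For a variety $\mathcal V$ and a group $P$, the \emph{verbal subgroup} $\mathcal V(P)$ is generated by all values in $P$ of a set of words defining $\mathcal V$. It is the smallest normal subgroup of $P$ with quotient in $\mathcal V$, it is invariant under all endomorphisms of $P$, and $\mathcal V(N)\le\mathcal V(P)$ for $N\le P$. If $F$ is free of countably infinite rank, put $F_\infty(\mathcal V)=F/\mathcal V(F)$. Every finite group in $\mathcal V$ is a quotient of $F_\infty(\mathcal V)$, and $\operatorname{var}F_\infty(\mathcal V)=\mathcal V$, since a law of $F_\infty(\mathcal V)$, evaluated at free generators, lies in $\mathcal V(F)$.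

Both negative statements are proved by exhibiting test groups.

\begin{lemma}\label{lem:test}
Let $\mathcal V$ be a variety. Suppose that for every $k$ there is a group $P\notin\mathcal V$ all of whose $k$-generator subgroups lie in $\mathcal V$. Then $\mathcal V$ is not finitely based.
\end{lemma}

\begin{proof}
Suppose that $\mathcal V$ is defined by finitely many laws, each in at most $k$ variables. Every value of such a law in $P$ is a value in a $k$-generator subgroup. So a group whose $k$-generator subgroups lie in $\mathcal V$ lies in $\mathcal V$.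
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $\Sigma$ be a finite basis for the laws of $G$. The words in $\Sigma\cup\{x^n\}$ are laws of $H$, and we show that they form a basis. Let $P$ satisfy them and let $w(x_1,\dots,x_s)$ be a law of $H$. Since $g^m\in H$ for all $g\in G$, the word $w(x_1^m,\dots,x_s^m)$ is a law of $G$, hence of $P$. Choose $j$ with $jm\equiv1\pmod n$. Then $p=(p^j)^m$ for all $p\in P$, so every element of $P$ is an $m$-th power and $w$ is a law of $P$.

If $|G:H|=q$, two of the $q+1$ cosets $H,Hg,\dots,Hg^q$ coincide, so $g^i\in H$ for some $1\le i\le q$, and $g^{q!}\in H$. If $H$ is normal, then $g^q\in H$ by Lagrange's theorem in $G/H$.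
\end{proof}

Consequently, if $H$ is normal of finite index and finite exponent, the laws of $G$ are finitely based and those of $H$ are not, then the exponent of $H$ and the index have a common prime factor. In Theorem~\ref{thm:B} this prime is $2$.

\section{A $2$-group in which $[a,a^z]$ detects one conjugacy class}\label{sec:M}

We want a group $M$ and commuting involutions acting on it such that $[a,a^z]=1$ for all $a\in M$ and all of these involutions $z$ except a chosen one. Here is the smallest case in which the chosen involution is a product of two others.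

\begin{example}\label{ex:klein}
Let $Z=\{1,z_1,z_2,z_0\}$ be a Klein four-group, so $z_0=z_1z_2$. Let $M$ be generated by involutions $a_1,a_{z_1},a_{z_2},a_{z_0}$ and a central involution $d$, with $[a_1,a_{z_0}]=[a_{z_1},a_{z_2}]=d$ and all other pairs commuting. This is the central product of two dihedral groups of order $8$, and $Z$ acts on it by $a_g^z=a_{gz}$, $d^z=d$. We have $[a_1,a_1^{z_0}]=d\ne1$. For $z_1$, a generator gives $[a_g,a_g^{z_1}]=[a_g,a_{gz_1}]=1$. For a product such as $a=a_1a_{z_2}$ we get $a^{z_1}=a_{z_1}a_{z_0}$ and
\[
[a,a^{z_1}]=[a_1,a_{z_0}]\,[a_{z_2},a_{z_1}]=d\cdot d=1 .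
\]
The cross terms are nontrivial, but they are equal and cancel. The lemma below shows that this always happens, so $[a,a^{z_1}]=[a,a^{z_2}]=1$ for all $a\in M$, although $[a,a^{z_1z_2}]$ is not identically $1$.
\end{example}

The cancellation used that $z_1$ is an involution fixing $d$. In general $Z$ will be a normal subgroup of a larger group $T$, and we take one central involution for each coset of $Z$; in this way $Z$ still fixes the central involutions, while contributions from different cosets do not cancel.

\begin{lemma}\label{lem:M}
Let $T$ be a finite group, $Z\trianglelefteq T$ an elementary abelian $2$-group and $1\ne z_0\in Z$. There is a finite group $M=M(T,Z,z_0)$, generated by elements $a_g$ $(g\in T)$ and $d_\tau$ $(\tau\in T/Z)$, on which $T$ acts by automorphisms, with the following properties.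
\begin{enumerate}
\item[(a)] $C=\langle d_\tau:\tau\in T/Z\rangle$ is central in $M$ and elementary abelian with basis $\{d_\tau\}$, and $M/C$ is an elementary abelian $2$-group with basis $\{a_gC\}$. In particular $M$ has class at most $2$ and exponent dividing $4$.
\item[(b)] $a_g^t=a_{gt}$ and $d_\tau^t=d_{\tau t}$ for $t\in T$, and $Z$ centralizes $C$.
\item[(c)] Let $a\in M$ and let $A\subseteq T$, the \emph{support} of $a$, be defined by $aC=\prod_{g\in A}a_gC$. Then in $M\rtimes T$, for all $m\in M$ and $z\in Z$,
\begin{equation}\label{eq:key}
[a,a^{mz}]=\prod_{g\in A,\ z_0^g=z}d_{Zg}.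
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
Each coset $\tau=Zg$ is a union of $s=|Z|/2$ pairs $\{h,z_0h\}$. For each pair take a dihedral group of order $8$ generated by two non-commuting involutions $a_h,a_{z_0h}$. Let $M_\tau$ be the direct product of these $s$ groups with their centers identified to a single group $\langle d_\tau\rangle$ of order $2$. Then $|M_\tau|=8^s/2^{s-1}=2^{|\tau|+1}$. Put $M=\prod_\tau M_\tau$, of order $2^{|T|+|T/Z|}$. The relations
\[
a_g^2=d_\tau^2=1,\qquad d_\tau\text{ central},\qquad [a_g,a_h]=\begin{cases}d_{Zg}&\text{if }gh^{-1}=z_0,\\ 1&\text{otherwise}\end{cases}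
\]
hold in $M$. In the group that they define, the $d_\tau$ generate a central subgroup of order at most $2^{|T/Z|}$, and the quotient is abelian and generated by $|T|$ elements of order at most $2$. So that group has order at most $|M|$, and the relations present $M$. The $d_\tau$ lie in different direct factors, so they form a basis of $C$; then $|M/C|=2^{|T|}$, and the $a_gC$ form a basis of $M/C$. This is (a). Since $(gt)(ht)^{-1}=gh^{-1}$, the maps $a_g\mapsto a_{gt}$, $d_\tau\mapsto d_{\tau t}$ preserve the relations, and they define an action of $T$. For $z\in Z$ we have $Zgz=Z(gzg^{-1})g=Zg$ because $Z$ is normal, so $Z$ centralizes $C$. This is (b).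

For (c), write $C$ additively. Commutation induces a bilinear map $\beta:M/C\times M/C\to C$ that is alternating, hence symmetric (characteristic $2$), and $T$-equivariant. Since $a^m\in aC$, we have $a^{mz}\in a^zC$, and
\[
[a,a^{mz}]=\sum_{g,h\in A}\beta(a_g,a_{hz}).
\]
For $g\ne h$ apply $z$ to the term indexed by $(h,g)$. As $z$ fixes $C$ pointwise and $z^2=1$,
\[
\beta(a_h,a_{gz})=\beta(a_{hz},a_{gz^2})=\beta(a_{hz},a_g)=\beta(a_g,a_{hz}).
\]
So the terms for $(g,h)$ and $(h,g)$ cancel. The diagonal term $\beta(a_g,a_{gz})$ equals $d_{Zg}$ if $gz^{-1}g^{-1}=z_0$, that is, if $z=z_0^g$, and it is $0$ otherwise.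
\end{proof}

Since $Z$ is abelian, $z_0^g$ depends only on the coset $Zg$. So \eqref{eq:key} is nontrivial exactly when some coset $Zg$ with $z_0^g=z$ meets the support of $a$ in an odd number of points.

\section{A finitely based subgroup of index $12$}\label{sec:A}

\subsection{The plan}

The group $\Gamma$ will be the wreath product of a relatively free group $F_\infty(\mathcal B)$ with $A_4$, where $\mathcal B$ is defined by a law of the form $[a,a^z]$ and two more laws. The variety $\operatorname{var}\Gamma$ contains every finite extension of a group of $\mathcal B$ by a subgroup of $A_4$. The test groups are $M\rtimes T$ with $M=M(T,Z,z_0)$. By \eqref{eq:key}, for $N\le T$ the group $MN$ can violate the law only through conjugates of $z_0$ that lie in $N$. This tells us what is needed of $T$: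
\begin{enumerate}
\item[(i)] $z_0$ is a value in $T$ of a long law $\ell_n$ of $A_4$, so that $M\rtimes T$ violates a law of $\Gamma$;
\item[(ii)] in every subgroup $K\le T$ with few generators, each conjugate of $z_0$ survives in some quotient of $K$ that embeds in $A_4$.
\end{enumerate}
We take $z_0=[\zeta,r]$ with $\zeta\in Z$ and $r$ a product of $n$ commutators in a $3$-group $R$ acting on $Z$. Formula \eqref{eq:key} applies only to $a\in M$ and to conjugation by elements of $MZ$, so $a$ and $z$ must be replaced by words whose values fall into $M$ and $MZ$. With $T=(Z\rtimes R)\times E$, where $R$ has exponent $3$ and $|E|=5$, the words $[x,y^6]$ and $t^{15}$ do this.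

\subsection{The group $\Gamma$ and infinitely many of its laws}

For a group $N$ and a finite group $Q$, the \emph{wreath product} $N\wr Q$ is the semidirect product of the \emph{base group} of all functions $f:Q\to N$ by $Q$, acting by $f^q(x)=f(xq^{-1})$. The Kaloujnine--Krasner theorem says that a group $P$ with a normal subgroup $N$ and $P/N\cong Q$ embeds in $N\wr Q$.

Let
\[
v(x,y,t)=\bigl[\,[x,y^6],\ [x,y^6]^{t^{15}}\,\bigr],
\]
and let $\mathcal B$ be the variety of all groups that satisfy $v$ and $x^{120}$ and are solvable of derived length at most $5$. The last condition is a single law (the fivefold iterated commutator in $32$ variables), so $\mathcal B$ is finitely based. Put $H=F_\infty(\mathcal B)$ and $\Gamma=H\wr A_4$, and let $B$ be the base group, a direct product of $12$ copies of $H$. Then $\operatorname{var}B=\operatorname{var}H=\mathcal B$, so the laws of $B$ are finitely based. The group $A_4$ has derived length $2$ and exponent $6$, so $\Gamma$ has derived length at most $5+2$ and exponent dividing $120\cdot6=720$. It remains to show that $\operatorname{var}\Gamma$ is not finitely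 based.

\begin{lemma}\label{lem:ext}
If a finite group $P$ has a normal subgroup $N\in\mathcal B$ such that $P/N$ is isomorphic to a subgroup $Q$ of $A_4$, then $P\in\operatorname{var}\Gamma$.
\end{lemma}

\begin{proof}
The group $P$ embeds in $N\wr Q$. The finite group $N\in\mathcal B$ is a quotient of $H$, so $N\wr Q$ is a quotient of $H\wr Q$. The functions $A_4\to H$ that are trivial outside $Q$ form a $Q$-invariant subgroup of $B$, and together with $Q$ they generate a copy of $H\wr Q$ in $\Gamma$.
\end{proof}

\begin{lemma}\label{lem:vn}
For every $n\ge1$ the word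
\[
v_n=v\bigl([x,y^6],\ y^6,\ \ell_n\bigr),\qquad \ell_n=\bigl[x_0^3,\ [x_1,x_2]\cdots[x_{2n-1},x_{2n}]\bigr],
\]
is a law of $\Gamma$.
\end{lemma}

\begin{proof}
The words $y^6$ and $[x,y^6]$ are laws of $A_4$. All cubes and all commutators of $A_4$ lie in the Klein four-subgroup, which is abelian, so $\ell_n$ is a law of $A_4$. Hence the three arguments of $v$ take their values in $B$, and $B$ satisfies $v$.
\end{proof}

\subsection{The test groups}

Fix $n\ge1$. We need a group $R$ of exponent $3$ in which a product of $n$ commutators lies outside the derived subgroup of every subgroup with fewer than $2n$ generators. Let $W=\mathbb F_3^{2n}$ with basis $w_1,\dots,w_{2n}$, and let $R=W\times\Lambda^2W$ with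
\[
(u,\alpha)(u',\alpha')=(u+u',\ \alpha+\alpha'+2\,u\wedge u').
\]
The product is associative because $\wedge$ is bilinear. As $u\wedge u=0$, we have $(u,\alpha)^j=(ju,j\alpha)$, so $R$ is a group of exponent $3$. The products $gh$ and $hg$ of $g=(u,\alpha)$ and $h=(u',\alpha')$ differ by the central element $(0,4\,u\wedge u')$, so $[g,h]=(0,u\wedge u')$ and $R$ has class $2$. Put $x_i=(w_i,0)$ and
\[
r=[x_1,x_2]\cdots[x_{2n-1},x_{2n}]=(0,\omega),\qquad \omega=\sum_{i=1}^n w_{2i-1}\wedge w_{2i}.
\]

\begin{lemma}\label{lem:rank}
If $\bar K\le R$ is a $k$-generator group with $k<2n$, then $r\notin\bar K'$.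
\end{lemma}

\begin{proof}
Let $W_0$ be the projection of $\bar K$ to $W$; it has dimension at most $k<2n$, and $\bar K'$ is contained in the span of the $u\wedge u'$ with $u,u'\in W_0$. Take a nonzero linear form $\lambda$ on $W$ vanishing on $W_0$. The linear map $\Lambda^2W\to W$, $u\wedge u'\mapsto\lambda(u)u'-\lambda(u')u$, kills that span and sends $\omega$ to $\sum_i\bigl(\lambda(w_{2i-1})w_{2i}-\lambda(w_{2i})w_{2i-1}\bigr)\ne0$.
\end{proof}

Let $Z$ be the $\mathbb F_2$-space with basis $\zeta_\rho$ $(\rho\in R)$, written additively inside $Z$, with $R$ acting by $\zeta_\rho^\sigma=\zeta_{\rho\sigma}$. Let $E=\langle e\rangle$ be cyclic of order $5$, and put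
\[
T=(Z\rtimes R)\times E,\qquad z_0=[\zeta_1,r]=\zeta_1+\zeta_r\ne0,\qquad G_n=M\rtimes T,
\]
where $M=M(T,Z,z_0)$. For $\zeta\in Z$, $\rho\in R$, $\varepsilon\in E$ we have $(\zeta\rho)^3\in Z$, and therefore
\begin{equation}\label{eq:powers}
(\zeta\rho\varepsilon)^6=\varepsilon^6\in E,\qquad(\zeta\rho\varepsilon)^{15}=(\zeta\rho)^{15}\in Z .
\end{equation}
So $T$ has exponent dividing $30$. Also $T''\le Z$, so $T$ has derived length at most $3$. With Lemma~\ref{lem:M}(a), $G_n$ and all its sections satisfy $x^{120}$ and have derived length at most $5$. For a section of $G_n$, membership in $\mathcal B$ thus depends on the law $v$ alone.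

\begin{lemma}\label{lem:notin}
$G_n\notin\operatorname{var}\Gamma$.
\end{lemma}

\begin{proof}
Evaluate $v_n$ at $x=a_1$, $y=e$, $x_0=\zeta_1$ and the elements $x_1,\dots,x_{2n}$ of $R$. Then $y^6=e$, $[x,y^6]=a_1^{-1}a_e$ and $\ell_n=[\zeta_1,r]=z_0=z_0^{15}$. So the value is $[a,a^{z_0}]$ with
\[
a=[a_1^{-1}a_e,\,e^6]=(a_1^{-1}a_e)^{-1}(a_e^{-1}a_{e^2}),
\]
which has support $\{1,e^2\}$. As $e$ is central in $T$, \eqref{eq:key} gives $[a,a^{z_0}]=d_Zd_{Ze^2}\ne1$. This violates the law $v_n$ of $\Gamma$.
\end{proof}

\begin{remark}
The factor $E$ is what makes this value nontrivial. Suppose it is omitted, and let $\mu:M\to\mathbb F_2[T/Z]$ be the $T$-equivariant homomorphism with $a_g\mapsto Zg$ and $C\mapsto 0$. For $y=tm$ with $t\in T$, $m\in M$ we get $y^6\in M$ and $\mu(y^6)=\mu(m)(1+t+\dots+t^5)=2\mu(m)(1+t+t^2)=0$, because $t^3\in Z$. So $[x,y^6]\in\ker\mu$ always, and by \eqref{eq:key} the word $v$ is a law of $M\rtimes T$.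
\end{remark}

\subsection{Subgroups with few generators}

For $K\le T$ let $\mathcal N(K)$ be the set of all $N\trianglelefteq K$ such that $K/N$ is isomorphic to a subgroup of $A_4$; note that $K\in\mathcal N(K)$. We prove requirement (ii). An example shows why abelian quotients do not suffice.

\begin{example}
Let $n\ge2$ and $K=\langle\zeta_1,r\rangle$. Then $z_0=[\zeta_1,r]\in K'$ dies in every abelian quotient of $K$. We have $K=Y\rtimes\langle r\rangle$ with $Y=\langle\zeta_1,\zeta_r,\zeta_{r^2}\rangle$. The subgroup $Y_2=\langle\zeta_1+\zeta_r+\zeta_{r^2}\rangle$ is normal in $K$, and $r$ permutes the three nonzero elements of $Y/Y_2$ cyclically. So $K/Y_2\cong A_4$, and $z_0\notin Y_2$. Here $r$ lies in $K$, but not in the derived subgroup of the projection of $K$ to $R$, and only this matters.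
\end{example}

\begin{lemma}\label{lem:sep}
Let $K\le T$ be a $k$-generator group with $k<2n$, and let $g\in T$. Then $z_0^g\notin N$ for some $N\in\mathcal N(K)$.
\end{lemma}

\begin{proof}
If $z_0^g\notin K$, take $N=K$. So let $z_0^g\in Y:=K\cap Z$. We first pass to a quotient of $Y$ on which $K$ acts through an abelian group, and then to an irreducible quotient, keeping $z_0^g$ alive each time.

Let $\bar K$ be the projection of $K$ to $R$; by Lemma~\ref{lem:rank}, $r\notin\bar K'$. Since $Z$ is abelian and $E$ is central, $K$ acts on $Z$ through $\bar K$, and $K'$ acts through $\bar K'$. Put $Y_1=[Y,K']$, a normal subgroup of $K$ contained in $Y$. It lies in $[Z,\bar K']$, which is spanned by the elements $\zeta_\rho+\zeta_{\rho\sigma}$ with $\sigma\in\bar K'$. These are killed by the linear map $Z\to\mathbb F_2[R/\bar K']$, $\zeta_\rho\mapsto\rho\bar K'$ (the subgroup $\bar K'$ is central in $R$). If $\rho$ is the $R$-component of $g$, then $z_0^g=\zeta_\rho+\zeta_{r\rho}$ is mapped to $\rho\bar K'+r\rho\bar K'$, which is nonzero because $r\notin\bar K'$. Hence $z_0^g\in Y\setminus Y_1$.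

Now $K$ acts on $Y/Y_1$ through $A=\bar K/\bar K'$, an elementary abelian $3$-group. By Maschke's theorem $Y/Y_1$ is a direct sum of irreducible $\mathbb F_2A$-modules. Choose a summand in which $z_0^g$ has a nonzero component, and let $Y_2$ be the preimage in $Y$ of the sum of the others. Then $Y_2\trianglelefteq K$, $z_0^g\notin Y_2$, and $Y/Y_2$ is irreducible. Let $\mathbb K$ be the image of $\mathbb F_2A$ in $\operatorname{End}(Y/Y_2)$. It is commutative and commutes with $A$, so by Schur's lemma its nonzero elements are invertible; being finite, it is a field, and $Y/Y_2$ is one-dimensional over it. It is generated by solutions of $\xi^3=1$, so $\mathbb K=\mathbb F_2$ or $\mathbb K=\mathbb F_4$. Thus either $|Y/Y_2|=2$ and $K$ acts trivially, or $Y/Y_2\cong\mathbb F_4$ and $K$ acts through the full group $\mathbb F_4^*\cong C_3$.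

The group $K/Y$ embeds in $T/Z\cong R\times E$ and so has odd order. By the Schur--Zassenhaus theorem (a normal subgroup whose order is prime to its index has a complement), $K/Y_2=(Y/Y_2)\rtimes U$ for some subgroup $U$. Let $U_0=C_U(Y/Y_2)$. It is normal in $U$ and centralized by $Y/Y_2$, hence normal in $K/Y_2$, and it meets $Y/Y_2$ trivially. The quotient is $(Y/Y_2)\rtimes(U/U_0)$ with $U/U_0$ acting faithfully, that is, $C_2$ or $\mathbb F_4\rtimes\mathbb F_4^*\cong A_4$. The preimage $N$ of $U_0$ in $K$ lies in $\mathcal N(K)$, and $z_0^g\notin N$ because $z_0^gY_2$ is a nontrivial element of $Y/Y_2$.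
\end{proof}

The subgroup $N$ depends on $g$, and no single $N$ is asked to avoid all conjugates of $z_0$. So for each $N$ we factor out those $d_{Zg}$ through which $MN$ may violate $v$, and then recover $MK$ from all these quotients together. For $N\le T$ put
\[
D_N=\langle d_{Zg}:\ g\in T,\ z_0^g\in N\rangle\le C .
\]

\begin{lemma}\label{lem:DN}
If $N\trianglelefteq K\le T$, then $D_N\trianglelefteq MK$ and $MN/D_N\in\mathcal B$.
\end{lemma}

\begin{proof}
The subgroup $D_N$ is central in $M$. For $\kappa\in K$ we have $d_{Zg}^\kappa=d_{Zg\kappa}$ and $z_0^{g\kappa}=(z_0^g)^\kappa$, so $K$ normalizes $D_N$. Let $x,y,t\in MN$. By \eqref{eq:powers}, the image of $y^6$ in $T$ lies in the central subgroup $E$, so $a=[x,y^6]\in M$; and $t^{15}=mz$ with $m\in M$ and $z\in Z\cap N$. By \eqref{eq:key}, $v(x,y,t)=[a,a^{mz}]$ is a product of elements $d_{Zg}$ with $z_0^g=z\in N$. So it lies in $D_N$.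
\end{proof}

\begin{proposition}\label{prop:small}
If $k<2n$, every $k$-generator subgroup of $G_n$ lies in $\operatorname{var}\Gamma$.
\end{proposition}

\begin{proof}
Such a subgroup is contained in $MK$, where its image $K$ in $T$ is a $k$-generator group. Let $N\in\mathcal N(K)$. The group $MK/D_N$ has the normal subgroup $MN/D_N\in\mathcal B$ with quotient $K/N$, so $MK/D_N\in\operatorname{var}\Gamma$ by Lemma~\ref{lem:ext}. Each $D_N$ is spanned by a subset of the basis $\{d_\tau\}$ of $C$, so $\bigcap_ND_N$ is spanned by the $d_{Zg}$ with $z_0^g\in N$ for all $N\in\mathcal N(K)$. By Lemma~\ref{lem:sep} there are none. Hence $MK$ embeds in $\prod_NMK/D_N\in\operatorname{var}\Gamma$.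
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given $k$, choose $n$ with $2n>k$. By Lemma~\ref{lem:notin} and Proposition~\ref{prop:small}, $G_n$ is a test group as in Lemma~\ref{lem:test}, so $\operatorname{var}\Gamma$ is not finitely based. The other assertions were proved when $\Gamma$ was defined.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:A}]
Let $C_2<V_4<A_4$, with $V_4$ the Klein four-group. In the chain $B<BC_2<BV_4<\Gamma$ each term is normal in the next, with indices $2,2,3$. The laws of the first term are finitely based and those of the last are not. Let $\Gamma_1$ be the first term whose laws are not finitely based and $B_1$ the term before it.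
\end{proof}

\section{A finitely based group with a bad subgroup of index $2$}\label{sec:B}

Now the long products go into the laws of the subgroup. We define a finitely based variety $\mathcal U$ and a subvariety $\mathcal V$ given by the conditions $[a,a^z]=1$, where $z$ runs over all products of tenth powers, and we show with test groups that $\mathcal V$ is not finitely based. The new difficulty is that the large group must generate a variety that is known exactly. We prove that $\mathcal U$ itself is generated by groups having a subgroup of index $2$ in $\mathcal V$, and this requires a computation in the free group of $\mathcal U$.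

\subsection{The varieties $\mathcal U$ and $\mathcal V$}

For a group $P$ let $S(P)$ be the subgroup generated by all values of $x^{20}$ and $[x^2,y]$. Let $\mathcal U$ be the class of all groups $P$ with
\[
\gamma_3(S(P))=1,\qquad (S(P)')^2=1,\qquad S(P)^4=1,\qquad [S(P)',P^{10}]=1,
\]
and let $\mathcal V$ be the class of all $P\in\mathcal U$ with
\[
[a,a^z]=1\qquad\text{for all }a\in[S(P),P^4]\text{ and }z\in P^{10}.
\]
These conditions copy Lemma~\ref{lem:M}: $P/S(P)$, $S(P)$, $S(P)'$, $P^{10}$ and $P^4$ play the parts of $T$, $M$, $C$, $Z$ and $E$, and the last condition in $\mathcal U$ says that $Z$ centralizes $C$. Both classes are varieties. Indeed, let $F$ be free of countably infinite rank. Every homomorphism $F\to P$ maps $[S(F),F^4]$ into $[S(P),P^4]$ and $F^{10}$ into $P^{10}$, and every pair $(a,z)$ as above is the image of a pair in $[S(F),F^4]\times F^{10}$ under some such homomorphism, since $a$ and $z$ involve finitely many elements of $P$. So the displayed condition is equivalent to the laws $[a,a^z]$ with $a\in[S(F),F^4]$, $z\in F^{10}$, and the same argument applies to the four conditions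 defining $\mathcal U$. It also shows that for every group $N$, with $S_N=S(N)$,
\begin{equation}\label{eq:verbal}
\begin{aligned}
\mathcal U(N)&=\gamma_3(S_N)\,(S_N')^2\,S_N^4\,[S_N',N^{10}],\\
\mathcal V(N)&=\bigl\langle\,\mathcal U(N),\ [a,a^f]:\ a\in[S_N,N^4],\ f\in N^{10}\,\bigr\rangle .
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:Ufb}
The variety $\mathcal U$ is finitely based.
\end{lemma}

\begin{proof}
Let $\sigma,\sigma',\sigma''$ range over the two words $x^{20}$ and $[x^2,y]$, written in disjoint variables, and let $u$ be a further variable. The finitely many laws $\sigma^4$, $[\sigma,\sigma']^2$, $[\sigma,\sigma',\sigma'']$, $[\sigma,\sigma',u^{10}]$ hold in $\mathcal U$. Conversely, let $P$ satisfy them. The group $S(P)$ is generated by the values of the $\sigma$, so by the third law the values of the $[\sigma,\sigma']$ are central in $S(P)$. Modulo the subgroup that they generate, $S(P)$ is abelian, so this subgroup is $S(P)'$. Thus $S(P)'$ is central in $S(P)$, has exponent dividing $2$, and is centralized by all tenth powers. By \eqref{eq:class2}, $(ab)^4=a^4b^4[b,a]^6=a^4b^4$ in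 $S(P)$, so the law $\sigma^4$ gives $S(P)^4=1$.
\end{proof}

\subsection{Squares in $F/S(F)$}\label{sub:T}

Let $F$ be free on a finite or countably infinite set $X=\{x_1,x_2,\dots\}$, and put $S=S(F)$ and $T=F/S$. Squares are central in $T$, so $T$ modulo its center has exponent dividing $2$ and is abelian. Thus $T$ has class at most $2$, and $[t,t']^2=[t^2,t']=1$. By \eqref{eq:class2} the map $t\mapsto t^4$ is an endomorphism of $T$. Let $T_1$ be its kernel and $E$ its image. Then $E$ is central of exponent dividing $5$, $T_1$ has exponent dividing $4$, and $t=t^5\cdot t^{-4}$ with $t^5\in T_1$. Hence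
\[
T=T_1\times E,\qquad T_1\cong T/E=F/F^4[F^2,F].
\]
So $T_1$ is free in the variety defined by $x^4$ and $[x^2,y]$, on the images of the $x_i$ in $T/E$, which we again call $x_i$. For $t\in T_1$, $\varepsilon\in E$ we have $(t\varepsilon)^{10}=t^{2}$. So the image of $F^4$ in $T$ is $E$, and the image of $F^{10}$ is
\[
Z:=T_1^2,
\]
a central elementary abelian $2$-group. The quotient $T_1/Z\cong F/F^2$ is an $\mathbb F_2$-space with basis the $x_i$. The group $Z$ is generated by the $x_i^2$ and the $[x_i,x_j]$ with $i<j$: these lie in $Z$ as $T_1/Z$ is abelian, and modulo the central subgroup that they generate, $T_1$ is elementary abelian.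

A \emph{form} is a homomorphism $\varphi:F\to\mathbb F_2$; it kills $F^4$ and $S$, so we may also regard it as defined on $T$ and on $T_1$. Let $\varphi_i$ be the form with $\varphi_i(x_j)=\delta_{ij}$. We need to know which elements of $Z$ are products of squares of elements of $\ker\varphi$, and for this we construct linear functionals on $Z$.

\begin{lemma}\label{lem:lambda}
For forms $\varphi,\psi$ there is a homomorphism $\lambda_{\varphi\psi}:Z\to\mathbb F_2$ with $\lambda_{\varphi\psi}(t^2)=\varphi(t)\psi(t)$ for all $t\in T_1$. If $1\ne z\in Z$, then $\lambda_{\varphi_i\varphi_j}(z)=1$ for some $i\le j$.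
\end{lemma}

\begin{proof}
Write $(\alpha,\beta,\gamma)$ for the upper unitriangular $3\times3$ matrix over $\mathbb F_2$ with entries $\alpha,\beta,\gamma$ in positions $(1,2),(2,3),(1,3)$. Then
\[
(\alpha,\beta,\gamma)^2=(0,0,\alpha\beta),\qquad[(\alpha,\beta,\gamma),(\alpha',\beta',\gamma')]=(0,0,\alpha\beta'+\alpha'\beta).
\]
This group satisfies $x^4$ and $[x^2,y]$, so $x_i\mapsto(\varphi(x_i),\psi(x_i),0)$ extends to a homomorphism on $T_1$. It sends $t$ to a matrix $(\varphi(t),\psi(t),\ast)$ and $t^2$ to $(0,0,\varphi(t)\psi(t))$. So it maps $Z$ into the matrices $(0,0,\gamma)$, and $\lambda_{\varphi\psi}$ is the entry $\gamma$. We also see that $\lambda_{\varphi\psi}([t,t'])=\varphi(t)\psi(t')+\varphi(t')\psi(t)$.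

Let $z=\prod_ix_i^{2\alpha_i}\prod_{i<j}[x_i,x_j]^{\alpha_{ij}}$ with exponents $\alpha_i,\alpha_{ij}\in\{0,1\}$. The functional $\lambda_{\varphi_i\varphi_i}$ vanishes on commutators and on $x_k^2$ for $k\neq i$, so $\lambda_{\varphi_i\varphi_i}(z)=\alpha_i$. For $i<j$, $\lambda_{\varphi_i\varphi_j}$ vanishes on all $x_k^2$, and on $[x_k,x_l]$ with $k<l$ unless $(k,l)=(i,j)$, so $\lambda_{\varphi_i\varphi_j}(z)=\alpha_{ij}$. If $z\ne1$, one of the exponents is $1$.
\end{proof}

\subsection{$\mathcal V$ is not finitely based}

Let $|X|=n$ be finite; then $Z$ and $T_1/Z$ are finite, and so is $T_1$. Put $z_0=x_1^2x_2^2\cdots x_n^2\in Z$.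

\begin{example}
For $n=2$ the square of $t\in T_1$ depends only on $tZ$, so the squares are $1$, $x_1^2$, $x_2^2$ and $(x_1x_2)^2=x_1^2x_2^2[x_2,x_1]$. By the proof of Lemma~\ref{lem:lambda}, $x_1^2,x_2^2,[x_1,x_2]$ are independent, so $z_0$ is a product of two squares but not a square. The subgroups of index $2$ are $\langle t\rangle Z$ with $t\in\{x_1,x_2,x_1x_2\}$, and $(\langle t\rangle Z)^2=\langle t^2\rangle$ does not contain $z_0$. In an abelian group $z_0$ would be the square $(x_1x_2)^2$; this is why $T_1$ is taken nonabelian.
\end{example}

\begin{lemma}\label{lem:z0}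
If $K_1\le T_1$ and some form $\varphi\ne0$ vanishes on $K_1$, then $z_0\notin K_1^2$. In particular $z_0\ne1$.
\end{lemma}

\begin{proof}
Choose $i$ with $\varphi(x_i)=1$. Then $\lambda_{\varphi\varphi_i}$ vanishes on the generators $t^2$ $(t\in K_1)$ of $K_1^2$, while $\lambda_{\varphi\varphi_i}(z_0)=\sum_j\varphi(x_j)\varphi_i(x_j)=1$.
\end{proof}

Let $T^*=T_1\times\langle e\rangle$ with $e$ of order $5$, let $M=M(T^*,Z,z_0)$ and $P_n=M\rtimes T^*$.

\begin{lemma}\label{lem:Pn}
We have $P_n\in\mathcal U$ and $P_n\notin\mathcal V$. If $Q\le P_n$ and some form $\varphi\neq0$ vanishes on the projection $K_1$ of $Q$ to $T_1$, then $Q\in\mathcal V$.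
\end{lemma}

\begin{proof}
Since $T^*$ satisfies $x^{20}$ and $[x^2,y]$, we have $S(P_n)\le M$, and Lemma~\ref{lem:M}(a) gives the first three conditions of $\mathcal U$. Moreover $P_n^{10}\le MZ$ centralizes $C\ge M'$. So $P_n\in\mathcal U$.

The element $s=[e^2,a_1]=a_{e^2}^{-1}a_1$ lies in $S(P_n)$ and has support $\{1,e^2\}$. Then $a=[s,e^4]=s^{-1}s^{e^4}$ lies in $[S(P_n),P_n^4]$ and has support $\{1,e^2,e^4,e^6\}$, with $e^6=e$. Also $z_0=x_1^{10}\cdots x_n^{10}\in P_n^{10}$. As $z_0$ is central in $T^*$, \eqref{eq:key} gives $[a,a^{z_0}]=d_Zd_{Ze}d_{Ze^2}d_{Ze^4}\ne1$. So $P_n\notin\mathcal V$.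

Let $Q$ be as stated; it lies in $\mathcal U$. Let $a\in[S(Q),Q^4]\le M$ and $z\in Q^{10}$. The tenth power of an element of $T^*$ is the square of its $T_1$-component, so $z=m\bar z$ with $m\in M$ and $\bar z\in K_1^2$. By Lemma~\ref{lem:z0}, $\bar z\ne z_0$. The only conjugate of $z_0$ is $z_0$, so the product in \eqref{eq:key} is empty and $[a,a^z]=1$.
\end{proof}

\begin{proposition}\label{prop:Vnfb}
The variety $\mathcal V$ is not finitely based.
\end{proposition}

\begin{proof}
Given $k$, take $n>k$. If $Q\le P_n$ is a $k$-generator group, the image of $Q$ in $T_1/Z\cong\mathbb F_2^n$ has dimension at most $k<n$, so a nonzero form vanishes on it and $Q\in\mathcal V$. Apply Lemmas~\ref{lem:Pn} and~\ref{lem:test}.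
\end{proof}

Lemma~\ref{lem:Pn} also shows that the kernel of any nonzero form, pulled back to $P_n$, is a subgroup of index $2$ lying in $\mathcal V$. So an extension of index $2$ can destroy the extra laws of $\mathcal V$. We next show that such extensions generate all of $\mathcal U$.

\subsection{The free group of $\mathcal U$}

From now on $X$ is countably infinite, and $F,S,T,T_1,E,Z$ are as in Section~\ref{sub:T}. For a form $\varphi\ne0$ let $N_\varphi=\ker\varphi\le F$, of index $2$. Then $\mathcal U(F)\le S\le F^2\le N_\varphi$, and $\mathcal V(N_\varphi)$ is normal in $F$, being characteristic in $N_\varphi$.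

\begin{proposition}\label{prop:claim}
$\displaystyle\bigcap_{\varphi\ne0}\mathcal V(N_\varphi)\,\mathcal U(F)=\mathcal U(F)$.
\end{proposition}

Modulo $\mathcal U(F)$, the group $\mathcal V(N_\varphi)$ is generated by elements $[a,a^f]\in S'$, so we begin by describing the section $C_F=S'\mathcal U(F)/\mathcal U(F)$. The group $S$ is free, as a subgroup of $F$. Hence $J=S/S'$ is free abelian, it is a $\mathbb ZT$-module by conjugation, and $[s,s']\mapsto\bar s\wedge\bar s'$ defines an isomorphism $S'/\gamma_3(S)\cong\Lambda^2J$ compatible with conjugation by $F$, where $F$ acts diagonally on $\Lambda^2J$ through $T$. For a $Z$-module $\Xi$, the \emph{coinvariants} $\Xi_Z$ are the quotient of $\Xi$ by the subgroup generated by all $\xi y-\xi$ with $\xi\in\Xi$, $y\in Z$.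

\begin{lemma}\label{lem:CF}
There is an isomorphism $C_F\cong(\Lambda^2J\otimes\mathbb F_2)_Z$ with $[s,s']\mapsto\bar s\wedge\bar s'$.
\end{lemma}

\begin{proof}
By \eqref{eq:verbal}, $\mathcal U(F)=S^4D$ with $D=\gamma_3(S)(S')^2[S',F^{10}]\le S'$. The group $S/D$ has class at most $2$ and derived subgroup of exponent dividing $2$, so $s\mapsto s^4$ is a homomorphism modulo $D$, and every element of $\mathcal U(F)$ has the form $s^4\delta$ with $s\in S$, $\delta\in D$. If $s^4\delta\in S'$, then $s^4\in S'$, so $s\in S'$ because $J$ is torsion-free, and $s^4\in(S')^2\le D$. Hence $S'\cap\mathcal U(F)=D$ and $C_F\cong S'/D$. In $\Lambda^2J$, the subgroup $(S')^2$ has image $2\Lambda^2J$, and $[S',F^{10}]$ has image generated by the $\xi y-\xi$ with $y\in Z$.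
\end{proof}

We write $C_F$ additively. For $z\in Z$ define
\[
\theta_z:J\to C_F,\qquad\theta_z(a)=a\wedge az .
\]
If $s\in S$ and $f\in F^{10}$ has image $z$, then $[s,s^f]$ has image $\theta_z(\bar s)$ in $C_F$. The cancellation of cross terms in Lemma~\ref{lem:M} has an exact counterpart: in $C_F$ we have $b\wedge az=bz\wedge az^2=bz\wedge a=-(a\wedge bz)$, so $\theta_z(a+b)=\theta_z(a)+\theta_z(b)$. This is where the condition $[S(P)',P^{10}]=1$ is used. Also $\theta_z(ay)=(a\wedge az)y=\theta_z(a)$ for $y\in Z$. Altogether
\begin{equation}\label{eq:theta}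
\theta_z\text{ is additive},\qquad \theta_z\Bigl(2J+\sum_{y\in Z}J(y-1)\Bigr)=0,\qquad\theta_1=0 .
\end{equation}

Let $J_E=\sum_{\varepsilon\in E}J(\varepsilon-1)$. This is the image of $[S,F^4]$ in $J$, since $[s,f]=s^{-1}s^f$. Let $Z_\varphi\le Z$ be the image of $N_\varphi^{10}$ in $T$. We have $\mathcal U(N_\varphi)\le\mathcal U(F)$ and $[S(N_\varphi),N_\varphi^4]\le[S,F^4]$, so \eqref{eq:verbal} gives
\begin{equation}\label{eq:incl}
\mathcal V(N_\varphi)\,\mathcal U(F)/\mathcal U(F)\ \subseteq\ \sum_{z\in Z_\varphi}\theta_z(J_E)\ \subseteq\ C_F .
\end{equation}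

\begin{lemma}\label{lem:Zphi}
For each $1\ne z\in Z$ there is a form $\varphi\ne0$ with $z\notin Z_\varphi$.
\end{lemma}

\begin{proof}
Choose $i\le j$ with $\lambda_{\varphi_i\varphi_j}(z)=1$ by Lemma~\ref{lem:lambda}, and let $\varphi=\varphi_i$. The group $Z_\varphi$ is generated by squares $t^2$ with $t\in T_1$, $\varphi_i(t)=0$, so $\lambda_{\varphi_i\varphi_j}$ vanishes on it.
\end{proof}

Proposition~\ref{prop:claim} will follow once we can isolate the summand $\theta_z(a_z)$ in a sum $\sum_z\theta_z(a_z)$.

\subsection{Separating the summands $\theta_z(J_E)$}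

To isolate $\theta_z$ we imitate the bilinear map $\beta$ of Lemma~\ref{lem:M}, with $z$ in the role of $z_0$. That map was defined on a basis freely permuted by $Z$. We have no such basis of $J$, so we embed $J$ in a free module. There is an exact sequence of $\mathbb ZT$-modules
\begin{equation}\label{eq:rel}
0\to J\to L\to I(\mathbb ZT)\to0,
\end{equation}
where $L$ is free on a set $\{u_x:x\in X\}$ and $I(\mathbb ZT)$ is the augmentation ideal, the kernel of the map $\mathbb ZT\to\mathbb Z$ sending every $g\in T$ to $1$; see \cite[Prop.~II.5.4]{Brown} (left and right modules are interchanged by $g\mapsto g^{-1}$). The group $Z$ permutes the $\mathbb Z$-basis $\Omega=\{u_xg:x\in X,\ g\in T\}$ of $L$ freely. Let $I_Z$ be the augmentation ideal of $\mathbb F_2Z$, spanned by the $y-1$, and let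
\[
\bar L=(L/2L)/(L/2L)I_Z .
\]
It is an $\mathbb F_2$-space with basis the orbits $bZ$ $(b\in\Omega)$. Let $\nu:J\to\bar L$ be the natural map.

\begin{lemma}\label{lem:pi}
For each $1\ne z'\in Z$ there is a homomorphism $\pi_{z'}:C_F\to\bar L$ such that for all $a\in J$ and $z\in Z$
\[
\pi_{z'}(\theta_z(a))=\begin{cases}\nu(a)&\text{if }z=z',\\0&\text{if }z\ne z'.\end{cases}
\]
\end{lemma}

\begin{proof}
Define a bilinear map $p:L\times L\to\bar L$ on the basis $\Omega$ by $p(b,b')=bZ$ if $b'=bz'$ and $p(b,b')=0$ otherwise. It is symmetric, because $b'=bz'$ is equivalent to $b=b'z'$ and implies $bZ=b'Z$. It vanishes on the pairs $(b,b)$, because $z'\ne1$ acts freely. As $2\bar L=0$, these two facts give $p(l,l)=0$ for all $l\in L$. For $y\in Z$ we have $p(by,b'y)=p(b,b')$, because $b'y=byz'$ is equivalent to $b'=bz'$ and $byZ=bZ$. So the restriction of $p$ to $J\times J$ induces a homomorphism $\pi_{z'}$ on $(\Lambda^2J\otimes\mathbb F_2)_Z=C_F$.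

Let $a=\sum_bn_bb$ and $y=zz'$. The term $p(b,b'z)$ is nonzero only if $b'z=bz'$, that is, $b'=by$. So
\[
\pi_{z'}(\theta_z(a))=p(a,az)=\sum_{b\in\Omega}n_b\,n_{by}\;bZ .
\]
If $y\ne1$, then $b\neq by$ and the terms for $b$ and $by$ are equal, so the sum is $0$. If $y=1$, the sum is $\sum_bn_b^2\,bZ=\sum_bn_b\,bZ=\nu(a)$.
\end{proof}

The maps $\pi_z$ see only $\nu(a)$, while \eqref{eq:theta} shows that $\theta_z(a)$ depends on the image of $a$ in $(J/2J)_Z$. The natural map $(J/2J)_Z\to\bar L$ is not injective: since $L/2L$ and $\mathbb F_2T$ are free $\mathbb F_2Z$-modules, two long exact sequences identify its kernel with $H_1(Z;I(\mathbb F_2T))\cong H_2(Z;\mathbb F_2)\ne0$. This is the reason why $a$ is restricted to $[S(P),P^4]$ in the definition of $\mathcal V$. On $J_E$ an idempotent coming from the odd-order group $E$ removes the trivial module $\mathbb F_2T/I(\mathbb F_2T)$, and the sequence splits.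

\begin{lemma}\label{lem:idem}
If $a\in J_E$ and $\nu(a)=0$, then $\theta_z(a)=0$ for all $z\in Z$.
\end{lemma}

\begin{proof}
Write $a=\sum_js_j(\varepsilon_j-1)$, a finite sum with $s_j\in J$, $\varepsilon_j\in E$. The group $E_0=\langle\varepsilon_j\rangle$ is finite of odd order and central in $T$. In $\Lambda=\mathbb F_2T$ let $\eta=\sum_{\varepsilon\in E_0}\varepsilon$ and $\kappa=1-\eta$. We have $\eta^2=|E_0|\eta=\eta$ and $\varepsilon_j\eta=\eta$. So $\kappa$ is a central idempotent, $(\varepsilon_j-1)\kappa=\varepsilon_j-1$, and $\kappa$ has augmentation $1-|E_0|=0$.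

The group $I(\mathbb ZT)$ is free abelian on the $g-1$ $(g\ne1)$, so \eqref{eq:rel} splits over $\mathbb Z$ and stays exact modulo $2$, with third term $I(\Lambda)$, the augmentation ideal of $\Lambda$. Multiplication by a central idempotent preserves exactness, so
\[
0\to(J/2J)\kappa\to(L/2L)\kappa\to I(\Lambda)\kappa\to0
\]
is exact. Since $\kappa\in I(\Lambda)$, we have $l\kappa=(l\kappa)\kappa\in I(\Lambda)\kappa$ for $l\in\Lambda$, so $I(\Lambda)\kappa=\Lambda\kappa$. This is a direct summand of $\Lambda$, hence projective, and $(L/2L)\kappa=(J/2J)\kappa\oplus L_1$ for a $\Lambda$-submodule $L_1$.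

Let $a'$ be the image of $a$ in $J/2J\le L/2L$. Then $a'=a'\kappa\in(J/2J)\kappa$. The hypothesis says that $a'\in(L/2L)I_Z$, so
\[
a'=a'\kappa\in(L/2L)\kappa I_Z=(J/2J)\kappa I_Z\oplus L_1I_Z .
\]
The $L_1$-component of $a'$ is zero, so $a'\in(J/2J)I_Z$. Thus $a\in2J+\sum_{y\in Z}J(y-1)$, and $\theta_z(a)=0$ by \eqref{eq:theta}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:claim}]
Let $c$ be the class modulo $\mathcal U(F)$ of an element of the intersection. By \eqref{eq:incl} for one form and by \eqref{eq:theta}, $c=\sum_{z\ne1}\theta_z(a_z)$ with $a_z\in J_E$, almost all zero. Fix $z\ne1$. Lemma~\ref{lem:pi} gives $\pi_z(c)=\nu(a_z)$. Choose $\varphi$ with $z\notin Z_\varphi$ by Lemma~\ref{lem:Zphi}. By \eqref{eq:incl} for this $\varphi$, $c$ is also a sum of values of maps $\theta_{y}$ with $y\in Z_\varphi$, hence $y\ne z$, and Lemma~\ref{lem:pi} gives $\pi_z(c)=0$. So $\nu(a_z)=0$, and $\theta_z(a_z)=0$ by Lemma~\ref{lem:idem}. This holds for every $z\ne1$, so $c=0$.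
\end{proof}

\subsection{The groups $G$ and $H$}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For each form $\varphi\ne0$ put
\[
P_\varphi=F/\mathcal V(N_\varphi)\mathcal U(F)\in\mathcal U,\qquad H_\varphi=N_\varphi/\mathcal V(N_\varphi)\mathcal U(F)\in\mathcal V ,
\]
so that $|P_\varphi:H_\varphi|=2$. In $\prod_\varphi P_\varphi$ the subgroup $H_0=\prod_\varphi H_\varphi$ has infinite index, so we glue the quotients of order $2$ together. Let $G_0$ consist of all $(p_\varphi)\in\prod_\varphi P_\varphi$ such that either $p_\varphi\in H_\varphi$ for all $\varphi$ or $p_\varphi\notin H_\varphi$ for all $\varphi$. This is a subgroup, $|G_0:H_0|=2$, and $G_0$ projects onto every $P_\varphi$. To make sure that the subgroup generates all of $\mathcal V$, we add a direct factor: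
\[
G=F_\infty(\mathcal V)\times G_0,\qquad H=F_\infty(\mathcal V)\times H_0 .
\]
Then $|G:H|=2$. Since $H_0\in\mathcal V$, we have $\operatorname{var}H=\mathcal V$, which is not finitely based by Proposition~\ref{prop:Vnfb}. Next, $G\in\mathcal U$, and $\operatorname{var}G$ contains every $P_\varphi$ and hence $\prod_\varphi P_\varphi$. By Proposition~\ref{prop:claim}, $F_\infty(\mathcal U)=F/\mathcal U(F)$ embeds in this product. So $\operatorname{var}G=\mathcal U$, which is finitely based by Lemma~\ref{lem:Ufb}.

Finally, $S(G)$ has class at most $2$ and exponent dividing $4$, and $G/S(G)$ has central squares, hence class at most $2$, and exponent dividing $20$. So $G$ is solvable of derived length at most $4$, and its exponent divides $80$.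
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brown}
K.~S.~Brown, \emph{Cohomology of Groups}.

\bibitem{source}
Text beginning ``The title \emph{Topics in varieties of group representations} consists essentially of four nouns,''
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak bull/\allowbreak 1993-29-01/\allowbreak S0273-0979-1993-00395-1/\allowbreak S0273-0979-1993-00395-1.pdf}.

\end{thebibliography}
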